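
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Monotonicity in the degree of rescaled Jacobi polynomials}


\begin{abstract}
Let $\tilde P_n$ be the Jacobi polynomial with parameters $\alpha,\beta>-1$, normalized by $\tilde P_n(1)=1$, and let $\Theta_n$ be the smallest zero of $\tilde P_n(\cos\theta)$ in $(0,\pi)$. We prove a conjecture stating that if $\tilde P_1(\cos\theta)<\tilde P_2(\cos\frac\theta2)$ on $(0,\Theta_1]$, then $\tilde P_n(\cos\frac\theta n)<\tilde P_{n+1}(\cos\frac\theta{n+1})$ on $(0,n\Theta_n]$ for every $n\ge1$, and consequently $n\Theta_n<(n+1)\Theta_{n+1}$. We also show that the hypothesis, the inequality for all $n$, and the monotonicity of $n\Theta_n$ are equivalent, and we determine the parameters for which they hold. The proof compares second-order differential equations, partly with a first-order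 term and partly in Liouville normal form.
\end{abstract}

\section{The question and the answer}

\subsection{Rescaled Jacobi polynomials}

Let $P_n^{(\alpha,\beta)}$ be the Jacobi polynomial of degree $n$ with parameters $\alpha,\beta>-1$. It has $n$ simple zeros, all in $(-1,1)$. Put
\[
\tilde P_n=P_n^{(\alpha,\beta)}/P_n^{(\alpha,\beta)}(1),\qquad
\Theta_n=\text{the smallest zero in }(0,\pi)\text{ of }\theta\mapsto P_n^{(\alpha,\beta)}(\cos\theta).
\]
Near the endpoint $\theta=0$ the function $\tilde P_n(\cos\theta)$ varies on the scale $1/n$. To compare different degrees one therefore rescales the angle and considers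
\[
y_n(\theta)=\tilde P_n\Bigl(\cos\frac\theta n\Bigr)\quad(0\le\theta<n\pi),\qquad y_n(0)=1,
\]
whose first positive zero is $n\Theta_n$. Do the functions $y_n$ increase with $n$, and do their first zeros? The following conjecture, posed in \cite{talk}, says that it is enough to look at the first step.

\begin{conjecture}
Let $\alpha,\beta>-1$. If
\begin{equation}\label{eq:one}
\tilde P_1(\cos\theta)<\tilde P_2\Bigl(\cos\frac\theta2\Bigr)\qquad\text{for all }\theta\in(0,\Theta_1],
\end{equation}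
then for all $n\ge1$
\begin{equation}\label{eq:two}
\tilde P_n\Bigl(\cos\frac\theta n\Bigr)<\tilde P_{n+1}\Bigl(\cos\frac\theta{n+1}\Bigr)\qquad\text{for all }\theta\in(0,n\Theta_n],
\end{equation}
and therefore
\begin{equation}\label{eq:three}
n\Theta_n<(n+1)\Theta_{n+1}.
\end{equation}
\end{conjecture}

The ``therefore'' holds for each $n$ separately: on $(0,n\Theta_n]$ we have $y_n\ge0$, so \eqref{eq:two} gives $y_{n+1}>0$ on $(0,n\Theta_n]$, which is \eqref{eq:three}. Note also that \eqref{eq:one} is \eqref{eq:two} for $n=1$.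

Two simple cases show what is at stake. For $\alpha=\beta=-\frac12$ we have $\tilde P_n(\cos\varphi)=\cos n\varphi$, so $y_n(\theta)=\cos\theta$ for every $n$: nothing increases, and these parameters are a borderline. For $\alpha=\beta=0$ (Legendre), $y_1=\cos\theta$ and $y_2=\frac12(3\cos^2\frac\theta2-1)=\frac14(1+3\cos\theta)$, so $y_2-y_1=\frac14(1-\cos\theta)>0$ for $0<\theta\le\Theta_1$.

A third indication comes from large $n$. Put $\sigma=\alpha+\beta+1$, and let $j$ be the first positive zero of the Bessel function $J_\alpha$. We show in Lemma~\ref{lem:bessel} that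
\begin{equation}\label{eq:asym}
n\Theta_n=j-\frac{\sigma j}{2n}+O(n^{-2}).
\end{equation}
So $n\Theta_n$ approaches $j$ from below when $\sigma>0$ and from above when $\sigma<0$, and for $\sigma\ne0$ one guesses that $n\Theta_n$ increases exactly when $\sigma>0$. The guess is right when $\beta\ge-\frac12$. For $\beta<-\frac12$ there is one further obstruction, and it comes from the step $n=1$.

\subsection{Results}

\begin{theorem}\label{thm:A}
The conjecture is true: if $\alpha,\beta>-1$ and \eqref{eq:one} holds on $(0,\Theta_1]$, then \eqref{eq:two} and \eqref{eq:three} hold for all $n\ge1$.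
\end{theorem}

\begin{theorem}\label{thm:B}
For $\alpha,\beta>-1$ the following are equivalent:
\begin{itemize}
\item[(a)] \eqref{eq:one} holds on $(0,\Theta_1]$;
\item[(b)] \eqref{eq:two} holds for all $n\ge1$ and all $\theta\in(0,n\Theta_n]$;
\item[(c)] \eqref{eq:three} holds for all $n\ge1$;
\item[(d)] one of the following holds:
 \begin{itemize}
 \item[(d1)] $\alpha+\beta+1>0$ and $\beta\ge-\frac12$;
 \item[(d2)] $\alpha+\beta+1=0$ and $\alpha<-\frac12$;
 \item[(d3)] $\alpha+\beta+1>0$, $\beta<-\frac12$ and, with $S=\alpha+\beta+2$ and $C=\sqrt{(\beta+1)/S}$,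
 \begin{equation}\label{eq:d3}
 (1+2C)^2(1-C)S^2+(4C^2+C-1)S-2(1+C)>0.
 \end{equation}
 \end{itemize}
\end{itemize}
When they hold, $\theta\mapsto \tilde P_{n+1}(\cos\frac\theta{n+1})/\tilde P_n(\cos\frac\theta n)$ is strictly increasing on $(0,n\Theta_n)$ for every $n\ge1$. Moreover, if $\alpha+\beta+1>0$, $\beta<-\frac12$ and $\alpha\ge\frac12$, then \eqref{eq:two} and \eqref{eq:three} hold for all $n\ge2$, even without \eqref{eq:one}.
\end{theorem}

The number $C$ is $\cos\frac{\Theta_1}2$, and \eqref{eq:d3} is the inequality \eqref{eq:one} at the single point $\theta=\Theta_1$ (Lemma~\ref{lem:first}). In (d3) we have $C^2=(\beta+1)/S<\beta+1<\frac12$. For fixed $C\in(0,1/\sqrt2)$ the left side of \eqref{eq:d3} is a quadratic polynomial in $S$ with positive leading coefficient and negative constant term. At $S=1$ it equals $-2(1-C)(1-2C^2)<0$, so \eqref{eq:d3} says $S>S_*(C)$ for a number $S_*(C)>1$. For $C\to0$ the polynomial tends to $(S-2)(S+1)$; for $C\to1/\sqrt2$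 the positive root tends to $1$. Hence the boundary curve joins $(\alpha,\beta)=(1,-1)$ to $(-\frac12,-\frac12)$ (Figure~\ref{fig:region}). In between it does not meet the line $\beta=-\frac12$: on that line, for $S>1$, \eqref{eq:one} holds by Proposition~\ref{prop:easy}, so \eqref{eq:d3} is strict there.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.4]
\fill[gray!22] (-1,0) -- (-0.5,-0.5) -- plot[domain=0.7071:0,samples=50]
 ({((1-\x-4*\x*\x+sqrt((1-\x-4*\x*\x)*(1-\x-4*\x*\x)+8*(1+2*\x)*(1+2*\x)*(1-\x)*(1+\x)))/(2*(1+2*\x)*(1+2*\x)*(1-\x)))*(1-\x*\x)-1},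
 {((1-\x-4*\x*\x+sqrt((1-\x-4*\x*\x)*(1-\x-4*\x*\x)+8*(1+2*\x)*(1+2*\x)*(1-\x)*(1+\x)))/(2*(1+2*\x)*(1+2*\x)*(1-\x)))*\x*\x-1})
 -- (1.5,-1) -- (1.5,0.3) -- (-1,0.3) -- cycle;
\draw[very thick] (-1,0) -- (-0.5,-0.5);
\draw[dashed] (-0.5,-0.5) -- (0,-1);
\draw[thick] plot[domain=0.7071:0,samples=50]
 ({((1-\x-4*\x*\x+sqrt((1-\x-4*\x*\x)*(1-\x-4*\x*\x)+8*(1+2*\x)*(1+2*\x)*(1-\x)*(1+\x)))/(2*(1+2*\x)*(1+2*\x)*(1-\x)))*(1-\x*\x)-1},
 {((1-\x-4*\x*\x+sqrt((1-\x-4*\x*\x)*(1-\x-4*\x*\x)+8*(1+2*\x)*(1+2*\x)*(1-\x)*(1+\x)))/(2*(1+2*\x)*(1+2*\x)*(1-\x)))*\x*\x-1});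
\draw[dotted] (-0.5,-0.5) -- (1.5,-0.5);
\draw (-1,0.3) -- (-1,-1) -- (1.5,-1);
\draw[fill=white] (-0.5,-0.5) circle (0.018);
\node[below] at (-1,-1) {\small$-1$};
\node[below] at (0,-1) {\small$0$};
\node[below] at (1,-1) {\small$1$};
\node[below] at (1.5,-1) {\small$\alpha$};
\node[left] at (-1,0) {\small$0$};
\node[left] at (-1,-0.5) {\small$-\frac12$};
\node[left] at (-1,0.3) {\small$\beta$};
\node at (0.4,-0.15) {\small(d1)};
\node at (0.95,-0.72) {\small(d3)};
\node at (-0.82,-0.4) {\small(d2)};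
\end{tikzpicture}
\caption{Parameters $(\alpha,\beta)$ for which $n\Theta_n$ increases with $n$ (shaded; the region continues upward and to the right). The heavy segment (d2), on the line $\alpha+\beta+1=0$, belongs to the region; its endpoint $(-\frac12,-\frac12)$ and the boundary curve of (d3) do not. The dotted line $\beta=-\frac12$ separates (d1) from (d3). Between the dashed line $\alpha+\beta+1=0$ and the curve, monotonicity already fails at $n=1$.}
\label{fig:region}
\end{figure}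

For example, let $(\alpha,\beta)=(\frac12,-\frac{65}{66})$. Then $S=\frac{50}{33}$, $C=\frac1{10}$, and the left side of \eqref{eq:d3} is $1.296\,S^2-0.86\,S-2.2<3-1.3-2.2<0$. So \eqref{eq:one} fails, and Lemma~\ref{lem:first} shows $2\Theta_2\le\Theta_1$. Nevertheless, since $\alpha\ge\frac12$, \eqref{eq:two} and \eqref{eq:three} hold for all $n\ge2$.

\subsection{The idea on the smallest case}\label{sec:model}

Take $\alpha=\frac12$, $\beta=-\frac12$ and $n=1$. Here $\tilde P_n(\cos\varphi)=\sin((n+\frac12)\varphi)/((2n+1)\sin\frac\varphi2)$, so that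
\[
y_1=\tfrac13(1+2\cos\theta),\qquad y_2=\tfrac15\bigl(1+2\cos\tfrac\theta2+2\cos\theta\bigr),
\]
and Jacobi's differential equation becomes
\[
y_1''+\cot\tfrac\theta2\;y_1'+2y_1=0,\qquad y_2''+\tfrac12\cot\tfrac\theta4\;y_2'+\tfrac32\,y_2=0 .
\]
Think of $\theta$ as time. Both functions are oscillators released from rest at height $1$. The second has the weaker spring ($\frac32<2$) and the stronger friction, since $\frac12\cot\frac\theta4-\cot\frac\theta2=\frac12\tan\frac\theta4>0$. Both effects delay the descent, so $y_2$ should stay above $y_1$. To prove this, put $W=\sin^2\frac\theta4\,(y_1y_2'-y_1'y_2)$. The two equations give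
\[
W'=\sin^2\tfrac\theta4\,\bigl[\tfrac12\,y_1y_2-\tfrac12\tan\tfrac\theta4\;y_1'y_2\bigr].
\]
As long as $y_1,y_2>0$ (and $y_1'<0$), both terms are positive; hence $W>0$ and $y_2/y_1$ increases from the value $1$. If $y_2$ vanished before $y_1$, or simultaneously with it, at a point $z$, then $W(z)=\sin^2\frac z4\,y_1(z)y_2'(z)\le0$, a contradiction.

In general, write $y_n''+a_ny_n'+\lambda_ny_n=0$. When $\beta\ge-\frac12$ and $\sigma\ge0$, except for $\alpha=\beta=-\frac12$, spring and friction again cooperate, and Section~\ref{sec:easy} is the argument above. When $\beta<-\frac12$ and $\sigma>0$, the spring still weakens with $n$, but so may the friction, and the two effects compete. Section~\ref{sec:hard} deals with this in two moves. First, monotonicity of the \emph{zeros} implies the inequality between the \emph{functions}, because $W'$ can change sign only once. Second, unless $\alpha$ is large, the zeros are compared in Liouville normal form, where friction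 is absorbed into the spring. For $\alpha\le\frac12$ the resulting estimate becomes a comparison of two quadratic polynomials in $\sigma$, and this is where \eqref{eq:one} enters for $n\ge2$.

\section{The rescaled equation and a comparison lemma}\label{sec:prelim}

\subsection{Notation}
We use throughout
\begin{gather*}
A=\alpha+\tfrac12,\quad B=-\beta-\tfrac12,\quad \sigma=\alpha+\beta+1=A-B,\\
p=\alpha+1=A+\tfrac12>0,\quad c=\beta+1=\tfrac12-B>0,\quad S=p+c=\sigma+1,\qquad x=\tfrac1n,\quad x'=\tfrac1{n+1}.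
\end{gather*}
We recall three standard facts. First,
\begin{equation}\label{eq:hyper}
\tilde P_n(\cos\varphi)={}_2F_1\bigl(-n,n+\sigma;p;\sin^2\tfrac\varphi2\bigr).
\end{equation}
Second, $u(\varphi)=\tilde P_n(\cos\varphi)$ satisfies Jacobi's equation
\[
u''+\bigl[A\cot\tfrac\varphi2+B\tan\tfrac\varphi2\bigr]u'+n(n+\sigma)u=0 .
\]
Third, the zeros of $P_n^{(\alpha,\beta)}$ and $P_{n+1}^{(\alpha,\beta)}$ interlace; in particular $\Theta_{n+1}<\Theta_n$. Substituting $\varphi=\theta/n$ in the equation, we get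
\begin{equation}\label{eq:ode}
y_n''+a_ny_n'+\lambda_ny_n=0,\qquad \lambda_n=1+\frac\sigma n,\qquad a_n=x\Bigl[A\cot\frac{x\theta}2+B\tan\frac{x\theta}2\Bigr].
\end{equation}

\subsection{How the coefficients change with the degree}
The expansion of the cotangent is
\[
1-\psi\cot\psi=\sum_{i\ge1}\gamma_i\psi^{2i}\quad(|\psi|<\pi),\qquad \gamma_i=\frac{2\zeta(2i)}{\pi^{2i}}>0,\quad\gamma_1=\tfrac13 .
\]
Since $\tan\psi=\cot\psi-2\cot2\psi$, also $\psi\tan\psi=\sum_{i\ge1}(4^i-1)\gamma_i\psi^{2i}$ for $|\psi|<\frac\pi2$. Put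
\begin{equation}\label{eq:h}
h_1=(1-\psi\cot\psi)'=\frac{\psi-\sin\psi\cos\psi}{\sin^2\psi},\qquad
h_2=(\psi\tan\psi)'=\frac{\psi+\sin\psi\cos\psi}{\cos^2\psi},
\end{equation}
and, for $0<x\theta<\pi$,
\[
H_1(\theta)=\int_{x'}^{x}h_1\Bigl(\frac{\xi\theta}2\Bigr)d\xi,\qquad H_2(\theta)=\int_{x'}^{x}h_2\Bigl(\frac{\xi\theta}2\Bigr)d\xi .
\]
Termwise integration gives
\[
H_1=\frac2\theta\sum_{i\ge1}\gamma_i\Bigl(\frac\theta2\Bigr)^{2i}(x^{2i}-x'^{2i}),\qquad
H_2=\frac2\theta\sum_{i\ge1}(4^i-1)\gamma_i\Bigl(\frac\theta2\Bigr)^{2i}(x^{2i}-x'^{2i}).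
\]
With $\psi=\xi\theta/2$ we have $\frac{d}{d\xi}\bigl[\xi\cot\frac{\xi\theta}2\bigr]=-h_1(\psi)$ and $\frac{d}{d\xi}\bigl[\xi\tan\frac{\xi\theta}2\bigr]=h_2(\psi)$. Therefore
\begin{equation}\label{eq:delta}
\Delta a:=a_{n+1}-a_n=AH_1-BH_2,\qquad \Delta\lambda:=\lambda_n-\lambda_{n+1}=\frac{\sigma}{n(n+1)} .
\end{equation}
So $\Delta\lambda>0$ means that the spring weakens, and $\Delta a>0$ that the friction grows, from $n$ to $n+1$.

All coefficients in these series are positive, hence $h_1,h_2,H_1,H_2>0$ and $H_1$ increases with $\theta$; since $4^i-1\ge3$, also $h_2\ge3h_1$ and $H_2\ge3H_1$. Moreover,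
\begin{equation}\label{eq:ratio}
h_2/h_1\ \text{ and }\ H_2/H_1\ \text{ are strictly increasing}
\end{equation}
(in $\psi\in(0,\frac\pi2)$ and in $\theta$, respectively). Indeed, the quotients of corresponding coefficients are $4^i-1$, which strictly increase. If $f=\sum f_iz^i$, $g=\sum g_iz^i$ with $g_i>0$ and $f_i/g_i$ strictly increasing, then for $z>0$
\[
f'g-fg'=\sum_{i,l}(l-i)f_lg_iz^{i+l-1}=\sum_{i<l}(l-i)(f_lg_i-f_ig_l)z^{i+l-1}>0 .
\]
We apply this with $z=\psi^2$ and $z=\theta^2$ after multiplying numerator and denominator by $\psi$ and $\theta$.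

\subsection{Wronskian and logarithmic derivative}
Let $m(\theta)=(\sin\frac{x'\theta}2)^{2A}(\cos\frac{x'\theta}2)^{-2B}$, so that $m'/m=a_{n+1}$, and let
\[
W=m\,(y_ny_{n+1}'-y_n'y_{n+1}),\qquad\text{so that}\qquad \Bigl(\frac{y_{n+1}}{y_n}\Bigr)'=\frac{W}{m\,y_n^2}.
\]
Inserting $y_n''=-a_ny_n'-\lambda_ny_n$ and the same with $n+1$ in $W'=m(y_ny_{n+1}''-y_n''y_{n+1})+a_{n+1}W$, we get
\begin{equation}\label{eq:W}
W'=m\,\bigl[\Delta\lambda\,y_ny_{n+1}-\Delta a\,y_n'y_{n+1}\bigr],\qquad W(0^+)=0 .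
\end{equation}
The last statement holds because $y_n',y_{n+1}'=O(\theta)$ and $m=O(\theta^{2A})$, with $2A+1=2\alpha+2>0$.

Let $x_1,\dots,x_n$ be the zeros of $P_n^{(\alpha,\beta)}$ and $\varphi=\theta/n$. On $(0,n\Theta_n)$ we have $\cos\varphi>x_k$ for all $k$, hence
\[
r_n:=-\frac{y_n'}{y_n}=\frac1n\sum_{k=1}^n\frac{\sin\varphi}{\cos\varphi-x_k}>0,\qquad
\frac{d}{d\varphi}\,\frac{\sin\varphi}{\cos\varphi-x_k}=\frac{1-x_k\cos\varphi}{(\cos\varphi-x_k)^2}>0 .
\]
So $r_n$ is positive and increasing. In particular $y_n'<0$ on $(0,n\Theta_n)$, and also $y_n'(n\Theta_n)<0$ because the zero is simple.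

\begin{lemma}\label{lem:compare}
Let $n\ge1$.
\begin{itemize}
\item[(i)] If $\Delta\lambda\ge0$ and $\Delta a\ge0$ on $(0,n\Theta_n)$, and at each point at least one of them is positive, then \eqref{eq:two} and \eqref{eq:three} hold for this $n$, and $y_{n+1}/y_n$ is strictly increasing on $(0,n\Theta_n)$.
\item[(ii)] If $\Delta\lambda\le0$ and $\Delta a\le0$ on $(0,n\Theta_n)$, and at each point at least one of them is negative, then $n\Theta_n>(n+1)\Theta_{n+1}$.
\end{itemize}
\end{lemma}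

\begin{proof}
Let $z=\min(n\Theta_n,(n+1)\Theta_{n+1})$. On $(0,z)$ we have $y_n,y_{n+1}>0>y_n'$.

(i) By \eqref{eq:W}, $W'>0$ on $(0,z)$, so $W>0$ on $(0,z]$. If $z=(n+1)\Theta_{n+1}\le n\Theta_n$, then $W(z)=m\,y_n(z)y_{n+1}'(z)\le0$, a contradiction. So $z=n\Theta_n<(n+1)\Theta_{n+1}$. On $(0,z)$ the ratio $y_{n+1}/y_n$ increases strictly from $1$, and at $z$ we have $y_{n+1}>0=y_n$. This is \eqref{eq:two}.

(ii) Now $W<0$ on $(0,z]$. If $z=n\Theta_n\le(n+1)\Theta_{n+1}$, then $W(z)=-m\,y_n'(z)y_{n+1}(z)\ge0$, a contradiction.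
\end{proof}

\section{The first step, and the parameters where spring and friction cooperate}\label{sec:easy}

\begin{lemma}\label{lem:first}
With $t=\sin^2\frac\theta4$,
\begin{equation}\label{eq:diff}
\tilde P_2\Bigl(\cos\frac\theta2\Bigr)-\tilde P_1(\cos\theta)=\frac tp\left[2\sigma-t\left(4(\sigma+1)-\frac{(\sigma+2)(\sigma+3)}{p+1}\right)\right].
\end{equation}
Consequently \eqref{eq:one} implies $\sigma\ge0$, and if $\sigma=0$ it implies $\alpha<-\frac12$. If $\sigma>0$, then \eqref{eq:one} is equivalent to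
\begin{equation}\label{eq:nine}
4\sigma(p+1)>(1-C)(4pS+S-S^2-2),\qquad C=\sqrt{c/S}=\cos\tfrac{\Theta_1}2,
\end{equation}
and \eqref{eq:nine} is equivalent to \eqref{eq:d3}. If $\sigma>0$ and \eqref{eq:nine} fails, then $2\Theta_2\le\Theta_1$.
\end{lemma}

\begin{proof}
By \eqref{eq:hyper} and $\sin^2\frac\theta2=4t(1-t)$,
\[
\tilde P_1(\cos\theta)=1-\frac{4(\sigma+1)}p\,t(1-t),\qquad
\tilde P_2\Bigl(\cos\frac\theta2\Bigr)=1-\frac{2(\sigma+2)}p\,t+\frac{(\sigma+2)(\sigma+3)}{p(p+1)}\,t^2,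
\]
and subtraction gives \eqref{eq:diff}. Letting $t\to0$ we see that \eqref{eq:one} forces $\sigma\ge0$. If $\sigma=0$, it forces $4-\frac6{p+1}<0$, that is, $p<\frac12$.

Let $\sigma>0$. The bracket in \eqref{eq:diff} is affine in $t$ and positive at $t=0$, so \eqref{eq:one} holds if and only if the bracket is positive at the right endpoint $\theta=\Theta_1$. The zero of $\tilde P_1$ satisfies $\sin^2\frac{\Theta_1}2=\frac pS$, so $\cos\frac{\Theta_1}2=C$ and $t=\frac{1-C}2$ there. Multiplying the bracket by $2(p+1)$ and using $4S(p+1)-(S+1)(S+2)=4pS+S-S^2-2$, we get \eqref{eq:nine}. If \eqref{eq:nine} fails, then $\tilde P_2(\cos\frac{\Theta_1}2)\le\tilde P_1(\cos\Theta_1)=0$, so $\Theta_2\le\frac{\Theta_1}2$.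

Finally insert $p=S(1-C^2)$ and $\sigma=S-1$. Then
\begin{align*}
4\sigma(p+1)&=4S^2(1-C^2)+4C^2S-4,\\
(1-C)(4pS+S-S^2-2)&=S^2(1-C)(3-4C^2)+(1-C)S-2(1-C).
\end{align*}
The difference is $S^2(1+3C-4C^3)+S(4C^2+C-1)-2(1+C)$, and $1+3C-4C^3=(1+2C)^2(1-C)$. So \eqref{eq:nine} is \eqref{eq:d3}.
\end{proof}

By the lemma, under \eqref{eq:one} exactly one of the following holds:
\begin{itemize}
\item \textbf{Case I:} $A\ge0$, $B\le0$, $\sigma>0$;
\item \textbf{Case II:} $A<0$, $\sigma\ge0$ (hence $B\le A<0$);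
\item \textbf{Case III:} $B>0$, $\sigma>0$ (hence $A>B>0$, and $B=\frac12-c<\frac12$).
\end{itemize}
Cases I and II together are exactly (d1) or (d2).

\begin{proposition}\label{prop:easy}
In Cases I and II, \eqref{eq:two} and \eqref{eq:three} hold for all $n\ge1$, and $y_{n+1}/y_n$ is strictly increasing on $(0,n\Theta_n)$. In particular \eqref{eq:one} holds.
\end{proposition}

\begin{proof}
We use \eqref{eq:delta} and Lemma~\ref{lem:compare}(i). In Case I, $\Delta\lambda>0$ and $\Delta a=AH_1-BH_2\ge0$. In Case II, $\Delta\lambda\ge0$ and, since $-B\ge-A>0$ and $H_2>H_1$, $\Delta a\ge-A(H_2-H_1)>0$.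
\end{proof}

\section{The competing case: $\beta<-\frac12$}\label{sec:hard}

Throughout this section we are in Case III: $0<B<\frac12$, $A>B$, $\sigma=A-B>0$. Now $\Delta\lambda>0$, but $\Delta a=H_1(A-BH_2/H_1)$ is negative wherever $H_2/H_1>A/B$. Since $H_2/H_1\ge3$, this happens for \emph{all} $\theta$ when $A<3B$.

\subsection{From zeros to functions}

\begin{lemma}\label{lem:zeros}
In Case III, if \eqref{eq:three} holds for some $n\ge1$, then \eqref{eq:two} holds for this $n$, and $y_{n+1}/y_n$ is strictly increasing on $(0,n\Theta_n)$.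
\end{lemma}

\begin{proof}
By \eqref{eq:three}, $y_n$ and $y_{n+1}$ are positive on $(0,n\Theta_n)$. There $y_n'=-r_ny_n$, so \eqref{eq:W} reads $W'=m\,y_ny_{n+1}(\Delta\lambda+\Delta a\,r_n)$. The function
\[
\frac{\Delta\lambda+\Delta a\,r_n}{r_nH_1}=\frac{\Delta\lambda}{r_nH_1}+A-B\,\frac{H_2}{H_1}
\]
is strictly decreasing, since $r_n$, $H_1$ and $H_2/H_1$ increase. It tends to $+\infty$ at $0^+$, where $r_nH_1\to0$ and $H_2/H_1\to3$. So $W'$ is positive near $0$ and changes sign at most once, from $+$ to $-$. Moreover $W(0^+)=0$ and, again by \eqref{eq:three}, $W(n\Theta_n)=-m\,y_n'(n\Theta_n)\,y_{n+1}(n\Theta_n)>0$. A function that first increases from $0$ and then possibly decreases to a positive value is positive: $W>0$ on $(0,n\Theta_n]$. Hence $y_{n+1}/y_n$ increases strictly from $1$, and $y_{n+1}>0=y_n$ at $n\Theta_n$.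
\end{proof}

So only the zeros have to be compared. For $n=1$ nothing remains to be done: \eqref{eq:one} implies \eqref{eq:three} for $n=1$.

\subsection{A bound for the first zero}

For $n=1$ we have $\tan^2\frac{\Theta_1}2=\frac pc$, which is unbounded as $\beta\to-1$. From $n=2$ on, there is a bound that does not degenerate in this limit.

\begin{lemma}\label{lem:bound}
For $n\ge2$ we have $\frac{\Theta_n}2<\bar\psi$, where $\bar\psi\in(0,\frac\pi2)$ is defined by
\begin{equation}\label{eq:psibar}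
\tan^2\bar\psi=\frac p{c+2},\qquad\text{equivalently}\qquad\sec^2\bar\psi=\frac{S+2}{c+2}=\frac{3+\sigma}{2+c}.
\end{equation}
\end{lemma}

\begin{proof}
By interlacing, $\Theta_n\le\Theta_2$. By \eqref{eq:hyper}, $\sin^2\frac{\Theta_2}2$ is the smaller zero of
\[
f(s)=(S+1)(S+2)s^2-2(S+1)(p+1)s+p(p+1).
\]
Since $f(0)>0$ and
\[
f\Bigl(\frac p{S+2}\Bigr)=\frac p{S+2}\bigl[(S+1)p-2(S+1)(p+1)+(p+1)(S+2)\bigr]=\frac p{S+2}\,(p-S)=-\frac{pc}{S+2}<0,
\]
we get $\sin^2\frac{\Theta_2}2<\frac p{S+2}=\sin^2\bar\psi$.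
\end{proof}

Consequently, for $n\ge2$, $0<\theta\le n\Theta_n$ and $0<\xi\le\frac1n$ we have $\xi\theta/2<\bar\psi$. This is used in all that follows.

\subsection{Large $\alpha$}

When $A$ is large, the friction still grows on the relevant interval.

\begin{proposition}\label{prop:large}
In Case III with $A\ge7$, \eqref{eq:two} and \eqref{eq:three} hold for all $n\ge2$, and $y_{n+1}/y_n$ is strictly increasing on $(0,n\Theta_n)$.
\end{proposition}

\begin{proof}
We claim $Ah_1-Bh_2\ge0$ on $(0,\bar\psi]$. By \eqref{eq:ratio} it suffices to check $\psi=\bar\psi$. By \eqref{eq:h}, the claim there reads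
\[
\frac{2\bar\psi-\sin2\bar\psi}{2\bar\psi+\sin2\bar\psi}\ge\kappa:=\frac BA\tan^2\bar\psi=\frac{\frac12-c}{2+c}\cdot\frac p{p-\frac12}.
\]
Since $p=A+\frac12\ge\frac{15}2$, we have $\kappa<\frac14\cdot\frac{15}{14}=\frac{15}{56}$. On the other hand $c<\frac12$ gives $\tan^2\bar\psi>\frac{15/2}{5/2}=3$, so $\bar\psi>\frac\pi3$. The function $s/\sin s$ is increasing on $(0,\pi)$, because $\sin s-s\cos s$ vanishes at $0$ and has derivative $s\sin s>0$. Hence
\[
R:=\frac{2\bar\psi}{\sin2\bar\psi}>\frac{2\pi/3}{\sqrt3/2}=\frac{4\pi}{3\sqrt3}>2,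
\]
and the left side equals $\frac{R-1}{R+1}>\frac13>\frac{15}{56}$. This proves the claim. By Lemma~\ref{lem:bound}, for $n\ge2$ and $0<\theta\le n\Theta_n$,
\[
\Delta a=\int_{x'}^{x}(Ah_1-Bh_2)\Bigl(\frac{\xi\theta}2\Bigr)d\xi\ge0,
\]
while $\Delta\lambda>0$. Lemma~\ref{lem:compare}(i) applies.
\end{proof}

\subsection{The zeros in Liouville normal form}

When $\Delta a<0$, the terms in \eqref{eq:W} have opposite signs. For zeros alone, this can be repaired: multiplying $y_n$ by a suitable positive function removes the first-order term and does not move the zeros. Let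
\[
g_n(\theta)=\Bigl(\sin\frac\theta{2n}\Bigr)^{A}\Bigl(\cos\frac\theta{2n}\Bigr)^{-B},\qquad v_n=g_ny_n .
\]
Then $g_n'/g_n=a_n/2$, hence $v_n''+q_nv_n=0$ with $q_n=\lambda_n-\frac14a_n^2-\frac12a_n'$. With $\psi=x\theta/2$,
\[
a_n^2=x^2\bigl(A^2\csc^2\psi+B^2\sec^2\psi-\sigma^2\bigr),\qquad a_n'=\tfrac{x^2}2\bigl(-A\csc^2\psi+B\sec^2\psi\bigr),
\]
so $q_n(\theta)=q(1/n,\theta)$, where now $\psi=\xi\theta/2$ and
\begin{equation}\label{eq:q}
q(\xi,\theta)=\Bigl(1+\frac{\sigma\xi}2\Bigr)^2+A(1-A)\frac{\xi^2}{4\sin^2\psi}-B(1+B)\frac{\xi^2}{4\cos^2\psi}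
\end{equation}
(this is Szeg\H{o} \cite[(4.24.2)]{szego}, rescaled). By Sturm comparison, it is enough that $q$ increases with $\xi$ on average over $[x',x]$.

\begin{lemma}\label{lem:eight}
In Case III put
\[
M=\sigma^2+N_A-B(1+B)\,\frac{(3+\sigma)^2}{(2+c)^2},\qquad
N_A=\begin{cases}\frac13A(1-A),&A\le1,\\ A(1-A),&A\ge1.\end{cases}
\]
If
\begin{equation}\label{eq:eight}
\tfrac{24}5\,\sigma+M>0,
\end{equation}
then \eqref{eq:two} and \eqref{eq:three} hold for all $n\ge2$, and $y_{n+1}/y_n$ is strictly increasing on $(0,n\Theta_n)$.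
\end{lemma}

\begin{proof}
\emph{Step 1: $q_n>q_{n+1}$ on $(0,n\Theta_n]$ for $n\ge2$.} Since $\partial\psi/\partial\xi=\psi/\xi$, differentiating \eqref{eq:q} gives
\[
\partial_\xi q=\sigma+\frac\xi2\bigl[\sigma^2+A(1-A)k_1(\psi)-B(1+B)k_2(\psi)\bigr],
\]
with $k_1=\csc^2\psi\,(1-\psi\cot\psi)$ and $k_2=\sec^2\psi\,(1+\psi\tan\psi)$. On $(0,\frac\pi2)$ we have
\begin{itemize}
\item $k_1\ge\frac13$, since $1-\psi\cot\psi\ge\frac{\psi^2}3\ge\frac{\sin^2\psi}3$;
\item $k_1\le1$, since this is equivalent to $\sin\psi\cos\psi\le\psi$;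
\item $k_2\le\sec^4\psi$, since $\psi\le\tan\psi$.
\end{itemize}
We have $A(1-A)k_1\ge N_A$, by the first bound if $A\le1$ and by the second if $A\ge1$. By Lemma~\ref{lem:bound}, for $0<\theta\le n\Theta_n$ and $\xi\le\frac1n$ also $k_2\le\sec^4\bar\psi=\frac{(3+\sigma)^2}{(2+c)^2}$. Hence
\[
q_n-q_{n+1}\ge\int_{x'}^{x}\Bigl(\sigma+\frac\xi2M\Bigr)d\xi=(x-x')\Bigl[\sigma+\frac{x+x'}4M\Bigr].
\]
If $M\ge0$, this is positive because $\sigma>0$. If $M<0$, then $x+x'\le\frac12+\frac13=\frac56$ shows that the bracket is at least $\sigma+\frac5{24}M$, which is positive by \eqref{eq:eight}.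

\emph{Step 2: the zeros.} Let $V=v_n'v_{n+1}-v_nv_{n+1}'$, so $V'=(q_{n+1}-q_n)v_nv_{n+1}$. As $\theta\to0$ we have $g_n'/g_n=\frac A\theta+O(\theta)$ for each $n$, hence
\[
V=g_ng_{n+1}\Bigl[\Bigl(\frac{g_n'}{g_n}-\frac{g_{n+1}'}{g_{n+1}}\Bigr)y_ny_{n+1}+y_n'y_{n+1}-y_ny_{n+1}'\Bigr]=O(\theta^{2A+1})\to0 .
\]
Suppose $z:=(n+1)\Theta_{n+1}\le n\Theta_n$. Then $V'<0$ on $(0,z)$, so $V(z)<0$. But $V(z)=-v_n(z)v_{n+1}'(z)\ge0$, since $v_n(z)\ge0$ and $v_{n+1}'(z)=g_{n+1}(z)y_{n+1}'(z)<0$. This contradiction proves \eqref{eq:three}, and Lemma~\ref{lem:zeros} gives the rest.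
\end{proof}

By Proposition~\ref{prop:large}, it remains to verify \eqref{eq:eight} for $A\le7$.

\subsection{The inequality for $1\le A\le7$}

\begin{lemma}\label{lem:middle}
In Case III with $1\le A\le7$, inequality \eqref{eq:eight} holds.
\end{lemma}

\begin{proof}
Since $\sigma^2+A(1-A)=A(1-2B)+B^2$ and $2+c=\frac52-B$, \eqref{eq:eight} reads
\[
\tfrac{24}5(A-B)+A(1-2B)+B^2>\frac{B(1+B)(3+A-B)^2}{(\frac52-B)^2}.
\]
On $0<B\le\frac12$ the left side decreases in $B$: its derivative is $-\frac{24}5-2A+2B<0$. The right side increases, because the derivative of $(3+A-B)/(\frac52-B)$ has the sign of $(3+A-B)-(\frac52-B)=A+\frac12>0$. So it suffices to check the limiting value $B=\frac12$, where the inequality is $\frac{24}5A-\frac{43}{20}>\frac3{16}(A+\frac52)^2$, that is, $-3A^2+61.8A-53.15>0$. The left side is concave in $A$ and equals $5.65$ at $A=1$ and $232.45$ at $A=7$.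
\end{proof}

\subsection{The inequality for $A\le1$: comparing two quadratics}

This is the only place where \eqref{eq:one} is used for $n\ge2$. Put
\[
k=\sqrt c\in(0,\tfrac1{\sqrt2}),\qquad B=\tfrac12-k^2,\qquad \rho=\frac{(1-2c)(3-2c)}{4(2+c)^2}.
\]
For $0\le c\le\frac12$ we have $\frac{3-2c}{(2+c)^2}\le\frac34$, hence $0\le\rho\le\frac3{16}$. We show that the desired conclusion is $E(\sigma)>0$ and that \eqref{eq:one} implies $G(\sigma)>0$, where $E$ and $G$ are quadratic polynomials in $\sigma$ with coefficients depending on $k$. It then turns out that $E\ge G$ for $0<\sigma<B$, while $E>0$ for $\sigma\ge B$ in any case.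

\emph{The conclusion.} Since $A=\frac12-(c-\sigma)$, we have $A(1-A)=\frac14-(c-\sigma)^2$; also $B(1+B)=\frac14(1-2c)(3-2c)$. So, for $A\le1$, the left side of \eqref{eq:eight} is
\begin{equation}\label{eq:E}
E(\sigma)=\frac{1-4c^2}{12}+\sigma\Bigl(\frac{24}5+\frac{2c}3\Bigr)+\frac23\sigma^2-\rho\,(3+\sigma)^2 .
\end{equation}

\emph{The hypothesis.} By Lemma~\ref{lem:first}, \eqref{eq:one} is equivalent to \eqref{eq:nine}. With $p=\frac12+B+\sigma$ and $S=1+\sigma$, \eqref{eq:nine} becomes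
\[
6\sigma+4B\sigma+4\sigma^2>(1-C)\bigl(4B(1+\sigma)+5\sigma+3\sigma^2\bigr).
\]
Since $S>1$, we have $C=\sqrt{c/S}<k$; the last factor is positive, so the inequality remains true with $k$ in place of $C$. Inserting $B=\frac12-k^2$ and collecting terms, we obtain
\begin{equation}\label{eq:G}
G(\sigma):=(1+3k)\sigma^2+(1+7k-4k^3)\sigma-2(1-2k^2)(1-k)>0 .
\end{equation}

\begin{lemma}\label{lem:small}
In Case III with $A\le1$, if \eqref{eq:one} holds, then \eqref{eq:eight} holds.
\end{lemma}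

\begin{proof}
\emph{The range $\sigma\ge B$} (without \eqref{eq:one}). The coefficient of $\sigma^2$ in $E$ is $\frac23-\rho>0$, that of $\sigma$ is at least $\frac{24}5-6\cdot\frac3{16}=\frac{147}{40}$, and the constant term is
\[
(1-2c)\Bigl[\frac{1+2c}{12}-\frac{9(3-2c)}{4(2+c)^2}\Bigr]\ge(1-2c)\Bigl[\frac1{12}-\frac{27}{16}\Bigr]=-\frac{77}{24}\,B .
\]
As $\frac{147}{40}>\frac{77}{24}$, we get $E(\sigma)>0$.

\emph{The range $0<\sigma<B$.} We show $E(\sigma)\ge G(\sigma)$; then \eqref{eq:G} gives $E(\sigma)>0$. Write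
\begin{align*}
E-G&=D_0+D_1\sigma-D_2\sigma^2,\\
D_0&=(1-2c)\Bigl[\frac{1+2c}{12}+2(1-k)-\frac{9(3-2c)}{4(2+c)^2}\Bigr],\\
D_1&=\tfrac{19}5-7k+\tfrac23k^2+4k^3-6\rho,\qquad D_2=\tfrac13+3k+\rho>0 .
\end{align*}
Since $0<\sigma<B$ and $D_2>0$, we have $E-G\ge D_0+\sigma(D_1-BD_2)$. So it suffices to show $D_0\ge0$ and $D_1-BD_2\ge0$. In both verifications we set $u=k-\frac12$, so $-\frac12<u<\frac14$.

\emph{$D_0\ge0$.} Multiplying the bracket by $12(2+k^2)^2$ we get
\[
\Phi(k)=(25-24k+2k^2)(2+k^2)^2-27(3-2k^2)=19-96k+162k^2-96k^3+k^4(33-24k+2k^2).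
\]
The last factor decreases on $[0,\frac1{\sqrt2}]$, and at $k=\frac1{\sqrt2}$ it equals $34-12\sqrt2>17$. Hence
\[
\Phi(k)\ge19-96k+162k^2-96k^3+17k^4=\tfrac9{16}+\tfrac52u+\tfrac{87}2u^2-62u^3+17u^4\ge\tfrac9{16}+\tfrac52u+28u^2,
\]
where we used $\frac{87}2-62u\ge28$ for $u\le\frac14$. The discriminant of the last quadratic is $\frac{25}4-63<0$, so $\Phi>0$.

\emph{$D_1-BD_2\ge0$.} Since $B(\frac13+3k)=\frac16+\frac32k-\frac13k^2-3k^3$, we have
\[
D_1-BD_2=\tfrac{109}{30}-\tfrac{17}2k+k^2+7k^3-\bigl(\tfrac{13}2-c\bigr)\rho .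
\]
To bound the last term we use $(\frac{13}2-c)(3-2c)\le(5-6c)(2+c)^2$ on $[0,\frac12]$. Indeed, right minus left is $\frac12+c(12-21c-6c^2)$, and $12-21c-6c^2\ge12-\frac{21}2-\frac32=0$. It follows that $(\frac{13}2-c)\rho\le\frac14(1-2c)(5-6c)=\frac54-4k^2+3k^4$, so
\[
D_1-BD_2\ge\tfrac{143}{60}-\tfrac{17}2k+5k^2+7k^3-3k^4=\tfrac{17}{240}+\tfrac14u+11u^2+u^3-3u^4 .
\]
As $|u|\le\frac12$, $u^3-3u^4\ge-(\frac12+\frac34)u^2\ge-2u^2$. So the right side is at least $\frac{17}{240}+\frac14u+9u^2$, whose discriminant $\frac1{16}-\frac{51}{20}$ is negative.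
\end{proof}

\begin{proposition}\label{prop:hard}
In Case III, \eqref{eq:two} and \eqref{eq:three} hold for all $n\ge2$, with $y_{n+1}/y_n$ strictly increasing on $(0,n\Theta_n)$, if $A\ge1$ or if \eqref{eq:one} holds.
\end{proposition}

\begin{proof}
For $A\ge7$ this is Proposition~\ref{prop:large}. For $1\le A\le7$ combine Lemma~\ref{lem:eight} with Lemma~\ref{lem:middle}. For $A\le1$, where \eqref{eq:one} is assumed unless $A=1$, combine it with Lemma~\ref{lem:small} (or, if $A=1$, with Lemma~\ref{lem:middle}).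
\end{proof}

\section{Proofs of the theorems}

\subsection{Sufficiency}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Assume \eqref{eq:one}. By Lemma~\ref{lem:first} we are in Case I, II or III. Cases I and II are Proposition~\ref{prop:easy}. In Case III, \eqref{eq:two} for $n=1$ is \eqref{eq:one}, and it implies \eqref{eq:three} for $n=1$; the degrees $n\ge2$ are covered by Proposition~\ref{prop:hard}.
\end{proof}

For Theorem~\ref{thm:B} it remains mainly to show that monotonicity fails outside the region (d). The case $\sigma<0$ needs the behavior of $n\Theta_n$ for large $n$.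

\subsection{Large degrees}

\begin{lemma}\label{lem:bessel}
Let $\alpha,\beta>-1$, and let $j$ be the first positive zero of $J_\alpha$. Then \eqref{eq:asym} holds: $n\Theta_n=j-\frac{\sigma j}{2n}+O(n^{-2})$.
\end{lemma}

\begin{proof}
Let $F(u)=\sum_{k\ge0}\frac{(-u)^k}{(p)_k\,k!}$, so that $F(\theta^2/4)=\Gamma(\alpha+1)(\theta/2)^{-\alpha}J_\alpha(\theta)$. The first positive zero of $F$ is $u_0=j^2/4$. It is simple, because $uF''+pF'+F=0$; thus $F>0$ on $[0,u_0)$, $F'(u_0)\ne0$, and $F$ changes sign at $u_0$.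

Recall that $\sigma>-1$. Let $n\ge2$ and $u_n(\theta)=n(n+\sigma)\sin^2\frac\theta{2n}$. Writing out \eqref{eq:hyper},
\[
y_n(\theta)=\sum_{k\ge0}\frac{(-u_n)^k}{(p)_k\,k!}\,\Pi_k,\qquad
\Pi_k=\prod_{i=0}^{k-1}\frac{(n-i)(n+\sigma+i)}{n(n+\sigma)}=\prod_{i=0}^{k-1}\Bigl(1-\frac{i(i+\sigma)}{n(n+\sigma)}\Bigr).
\]
For $0\le i\le n$ the factors lie in $[0,1]$: the factor is $1$ for $i=0$, and for $1\le i\le n$ we have $0<i(i+\sigma)\le n(n+\sigma)$. Put $K=1+|\sigma|$, so that $i(i+\sigma)\le Ki^2$ for every integer $i\ge0$. For $k\le n+1$ it follows that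
\[
0\le1-\Pi_k\le\sum_{i<k}\frac{i(i+\sigma)}{n(n+\sigma)}\le\frac{Kk^3}{n(n+\sigma)} .
\]
For $k\ge n+1$ we have $\Pi_k=0$, and $1\le\frac{Kk^3}{n(n+\sigma)}$ because $n(n+\sigma)\le Kn^2$. On a fixed interval $[0,T]$ the functions $u_n$ are bounded uniformly in $n$, and $\sum_k k^3U^k/((p)_k\,k!)$ converges for every $U$, so
\[
y_n(\theta)=F(u_n(\theta))+O(n^{-2}),\qquad u_n(\theta)=\frac{\theta^2}4\Bigl(1+\frac\sigma n\Bigr)+O(n^{-2}),
\]
uniformly on $[0,T]$. In particular $y_n\to F(\theta^2/4)$ uniformly on $[0,T]$. Taking $T>j$, positivity of $F$ on $[0,u_0)$ and the sign change at $u_0$ give $n\Theta_n\to j$. Then $F(u_n(n\Theta_n))=O(n^{-2})$ and $F'(u_0)\ne0$ give $u_n(n\Theta_n)=u_0+O(n^{-2})$, that is,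
\[
\frac{(n\Theta_n)^2}4\Bigl(1+\frac\sigma n\Bigr)=\frac{j^2}4+O(n^{-2}).
\]
Taking square roots, we get $n\Theta_n=j(1+\frac\sigma n)^{-1/2}+O(n^{-2})$, which is \eqref{eq:asym}.
\end{proof}

\subsection{The equivalences}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(a)$\Rightarrow$(b) is Theorem~\ref{thm:A}. (b)$\Rightarrow$(c) was observed in the introduction.

(d)$\Rightarrow$(a): under (d1) or (d2) we are in Case I or II, and Proposition~\ref{prop:easy} applies. Under (d3), \eqref{eq:d3} is equivalent to \eqref{eq:one} by Lemma~\ref{lem:first}.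

(c)$\Rightarrow$(d): assume that (d) fails. Recall that $\sigma>-1$. Then one of the following holds.
\begin{itemize}
\item $\sigma>0$, $\beta<-\frac12$, and \eqref{eq:d3} fails. Then $2\Theta_2\le\Theta_1$ by Lemma~\ref{lem:first}, so \eqref{eq:three} fails for $n=1$.
\item $\sigma=0$ and $\alpha>-\frac12$. Then $A=B>0$, $\Delta\lambda=0$ and $\Delta a=A(H_1-H_2)<0$. By Lemma~\ref{lem:compare}(ii), $n\Theta_n>(n+1)\Theta_{n+1}$ for every $n$.
\item $\sigma=0$ and $\alpha=-\frac12$, so $\beta=-\frac12$. Then $n\Theta_n=\frac\pi2$ for all $n$.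
\item $-1<\sigma<0$. By Lemma~\ref{lem:bessel}, $n\Theta_n\to j$ and $n\Theta_n>j$ for large $n$. If \eqref{eq:three} held for all $n$, then $n\Theta_n$ would increase strictly to $j$ and be less than $j$ for all $n$, a contradiction.
\end{itemize}
In each case (c) fails.

\emph{The ratio.} Assume (a). In Cases I and II the monotonicity of $y_{n+1}/y_n$ is in Proposition~\ref{prop:easy}. In Case III it is in Proposition~\ref{prop:hard} for $n\ge2$, and it follows from Lemma~\ref{lem:zeros} for $n=1$, since \eqref{eq:three} holds.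

\emph{The last assertion.} If $\sigma>0$, $\beta<-\frac12$ and $\alpha\ge\frac12$, we are in Case III with $A\ge1$, and Proposition~\ref{prop:hard} gives \eqref{eq:two} and \eqref{eq:three} for $n\ge2$ without \eqref{eq:one}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{talk}
\emph{Positive quadrature on the sphere and conjectures on monotonicities of Jacobi polynomials},
\url{http://maths-people.anu.edu.au/%7Eleopardi/AustMS-Jacobi-talk.pdf}.

\bibitem{szego}
Szeg\H{o}, \emph{Orthogonal Polynomials}.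
\end{thebibliography}

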